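# Low-degree points on submanifolds of Carnot groups can carry infinite measure

Inside a Carnot group, a submanifold has at each of its points an integer called the degree, which says how far the tangent space climbs into the higher layers of the Lie algebra. Most of the natural measure is expected to sit where the degree is largest. The question of this lecture is whether the remaining points, those of lower degree, are always negligible for the Hausdorff measure of the right dimension. In groups of step two the answer is yes and the proof is short. We start there, and then ask which line of that proof a third layer destroys. In step three and higher the answer turns out to be no.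

## 1. Step two: the points of low degree are negligible

### 1.1 Vocabulary

**Carnot groups.** A Carnot group $\mathbb G$ is a connected, simply connected Lie group whose Lie algebra is stratified: $\mathfrak g=\mathfrak g_1\oplus\cdots\oplus\mathfrak g_\iota$ with $[\mathfrak g_1,\mathfrak g_k]=\mathfrak g_{k+1}$ and $\mathfrak g_{\iota+1}=\{0\}$. The integer $\iota$ (with $\mathfrak g_\iota\ne\{0\}$) is the step. Let $n=\dim\mathbb G$. The exponential map is a diffeomorphism $\mathfrak g\to\mathbb G$, and the Baker–Campbell–Hausdorff formula $\exp U\exp V=\exp(U+V+\frac12[U,V]+\cdots)$ is a finite sum. In particular $\exp U\exp V=\exp(U+V)$ when $[U,V]=0$. An adapted basis $X_1,\dots,X_n$ is obtained by joining bases of $\mathfrak g_1,\dots,\mathfrak g_\iota$ in this order; the degree $d_j$ of $X_j$ is the $k$ with $X_j\in\mathfrak g_k$. We regard the $X_j$ as left-invariant vector fields and use exponential coordinates $x=\exp(\sum_jx_jX_j)$. In these the unit is $0$, the inverse of $x$ is $-x$, the product is polynomial, and $X_j(0)=\partial_j$. The dilations $(\delta_rx)_j=r^{d_j}x_j$,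 $r>0$, are group automorphisms.

Two examples will stay with us. The Heisenberg algebra has basis $X_1,X_2,X_3=[X_1,X_2]$, with degrees $1,1,2$ and step $2$. The Engel algebra has basis $X_1,\dots,X_4$ with $[X_1,X_2]=X_3$, $[X_1,X_3]=X_4$ and all other brackets of basis elements zero; the degrees are $1,1,2,3$ and the step is $3$. Its group is denoted by $\mathbb E$.

**Homogeneous distances.** A homogeneous distance $\rho$ is a left-invariant distance inducing the manifold topology with $\rho(\delta_rx,\delta_ry)=r\rho(x,y)$. Write $B(x,r)$ for the closed $\rho$-ball. For example, if $Z\in\mathfrak g_\iota$ and $t>0$, then $\exp(tZ)=\delta_{t^{1/\iota}}\exp Z$, so $\rho(0,\exp(tZ))=t^{1/\iota}\rho(0,\exp Z)$. A line in the top layer is a snowflake.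

All we need about $\rho$ is that it is comparable with $N(x)=\max_j|x_j|^{1/d_j}$: there is $A\ge1$ with
$$A^{-1}N(x)\le\rho(0,x)\le A\,N(x)\qquad\text{for all }x\in\mathbb G.\tag{1}$$
Indeed both functions are multiplied by $r$ under $\delta_r$. The set $\{N=1\}$ is compact and $\rho(0,\cdot)$ is continuous, hence bounded on it; this gives the right inequality. Since $\rho$ induces the manifold topology, there is $\varepsilon>0$ such that $\rho(0,x)\le\varepsilon$ implies $N(x)\le1$. By homogeneity $N(x)\le\rho(0,x)/\varepsilon$, which is the left inequality.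

**Spherical Hausdorff measure.** Up to a normalizing constant, which plays no role here, $\mathcal S^s_\rho(E)$ is the limit as $\varepsilon\to0$ of the infimum of $\sum_ir_i^s$ over countable covers of $E$ by balls $B(x_i,r_i)$ with $r_i\le\varepsilon$. Since $\sum r_i^t\le\varepsilon^{t-s}\sum r_i^s$ for $t>s$, a set with $\mathcal S^s_\rho(E)<\infty$ has $\mathcal S^t_\rho(E)=0$ for all $t>s$. The Hausdorff dimension $\dim_\rho E$ is the infimum of the $s$ with $\mathcal S_\rho^s(E)=0$.

**Degree.** For $J=(j_1<\dots<j_p)$ put $X_J=X_{j_1}\wedge\cdots\wedge X_{j_p}$ and $\deg X_J=d_{j_1}+\dots+d_{j_p}$. The $r$-projection of a $p$-vector $\tau=\sum_J\tau_JX_J$ is $(\tau)_r=\sum_{\deg X_J=r}\tau_JX_J$, and the degree of $\tau\ne0$ is the largest $r$ with $(\tau)_r\ne0$. Let $S\subset\mathbb G$ be a $p$-dimensional submanifold of class $\mathbf C^{1,1}$. Here $\mathbf C^{k,1}$ means that the $k$-th derivatives are locally Lipschitz, and manifolds are second countable. At $x\in S$ take $\tau_S(x)=t_1\wedge\dots\wedge t_p$ for a basis of $T_xS$, written in the frame $(X_j)$. Its degree $D_S(x)$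 does not depend on the basis, since changing the basis multiplies $\tau_S(x)$ by a nonzero number. Put
$$d=d(S)=\max_{x\in S}D_S(x),\qquad S_d=\{x\in S:D_S(x)=d\}.$$
The set $S_d$ is open in $S$, because $(\tau_S)_d\neq0$ is an open condition.

Here is a computation. In the Heisenberg group, $X_1=\partial_1-\frac{x_2}2\partial_3$, $X_2=\partial_2+\frac{x_1}2\partial_3$, $X_3=\partial_3$. The plane $S=\{x_3=0\}$ has tangent vectors $\partial_1=X_1+\frac{x_2}2X_3$ and $\partial_2=X_2-\frac{x_1}2X_3$, so
$$\tau_S=X_1\wedge X_2-\tfrac{x_1}2X_1\wedge X_3-\tfrac{x_2}2X_2\wedge X_3 .$$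
The degree is $3$ except at the origin, where it is $2$. Thus $d=3$ and $S\setminus S_d=\{0\}$, which is certainly $\mathcal S^3_\rho$-null.

It is known that on $S_d$ the measure $\mathcal S^d_\rho$ is $\theta\,\sigma$ with a density $\theta>0$, where $\sigma$ is a Riemannian surface measure. This is why $\mathcal S^d_\rho$ is the natural measure of $S$, and why one asks whether it ignores $S\setminus S_d$.

**Theorem 1.** If $\mathbb G$ has step $2$ and $S\subset \mathbb G$ is a $\mathbf C^{1,1}$ submanifold of degree $d$, then $\mathcal S^d_\rho(S\setminus S_d)=0$.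

In step $1$ there is nothing to prove, since every point has degree $p$. The plan in step $2$ is to show that near a point of degree $D$, a ball of radius $r$ contains at least $c\,r^D$ of surface measure. Then only about $r^{-D}$ disjoint balls of radius $r$ fit, so the points of degree $D$ have finite $\mathcal S^D_\rho$ measure locally, hence zero $\mathcal S^d_\rho$ measure if $D<d$. We need three lemmas, and we prove them in arbitrary step.

### 1.2 Three lemmas valid in every step

Let $H_k=\mathfrak g_1\oplus\dots\oplus\mathfrak g_k$ (and $H_0=\{0\}$), and identify $\mathfrak g$ with $\mathbb R^n$ so that the $X_j$ are orthonormal. Let $T\subset\mathbb R^n$ be $T_xS$ written in the left-invariant frame. Choose an orthonormal basis $v_1,\dots,v_p$ of $T$ adapted to the flag $T\cap H_1\subset T\cap H_2\subset\cdots$, and put $\alpha_i=\min\{k:v_i\in H_k\}$. Thus $T\cap H_k=\operatorname{span}\{v_i:\alpha_i\le k\}$ for every $k$.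

**Lemma 1 (degree formula).** $$D_S(x)=\sum_{i=1}^p\alpha_i.\tag{2}$$ In particular the degree does not depend on the adapted basis.

**Proof.** This step turns a statement about $p$-vectors into one about vectors. Expand each $v_i$ into its components in $\mathfrak g_1,\dots,\mathfrak g_{\alpha_i}$. All terms of $v_1\wedge\dots\wedge v_p$ have degree at most $\sum\alpha_i$, and the $(\sum\alpha_i)$-projection is the wedge of the $\mathfrak g_{\alpha_i}$-components of the $v_i$. For fixed $k$ the $\mathfrak g_k$-components of the $v_i$ with $\alpha_i=k$ are linearly independent: a nontrivial combination of these $v_i$ with zero $\mathfrak g_k$-component would lie in $T\cap H_{k-1}=\operatorname{span}\{v_i:\alpha_i<k\}$, contradicting the independence of the $v_i$. Different layers are independent of each other, so the wedge is nonzero. Finally $\sum_i\alpha_i=\sum_kk\,(\dim(T\cap H_k)-\dim(T\cap H_{k-1}))$, and the spaces $H_k$ do not depend on the adapted basis. $\square$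

**Lemma 2 (second-order expansion).** Let $S$ be a $p$-dimensional $\mathbf C^{1,1}$ submanifold. Near every point of $S$ there are an injective $\mathbf C^{1,1}$ parametrization $\Phi:U\to S$ of an open piece of $S$, where $U\subset\mathbb R^p$ is an open ball and $\sigma(\Phi(U))<\infty$, and a smaller compact concentric ball $K_0\subset U$, together with constants $\varepsilon_0,C_1,c_1>0$, as follows. For $u\in K_0$ let $T_u\subset\mathbb R^n$ be $T_{\Phi(u)}S$ written in the frame $(X_j)$. There is a linear isomorphism $M_u:T_u\to\mathbb R^p$ such that for $y\in T_u$ with $|y|\le\varepsilon_0$ we have $u+M_uy\in U$ and, in exponential coordinates,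
$$\big|\Phi(u)^{-1}\Phi(u+M_uy)-y\big|\le C_1|y|^2;\tag{3}$$
and for every measurable $B\subset\{y\in T_u:|y|\le\varepsilon_0\}$,
$$\sigma\big(\{\Phi(u+M_uy):y\in B\}\big)\ge c_1\mathcal L^p(B).\tag{4}$$

**Proof.** The purpose is to see $S$ from the point $\Phi(u)$, moved to the unit by a left translation, with constants that do not depend on $u$. Take $\Phi$ with $\Phi$ and $D\Phi$ bounded and Lipschitz on $U$, with Jacobian (with respect to the Riemannian metric) bounded below by a positive constant, and $\sigma(\Phi(U))<\infty$; shrinking $U$ achieves this. Put $F(u,v)=\Phi(u)^{-1}\Phi(v)$.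

If $\xi\in\mathbb R^p$ and $D\Phi(u)\xi=\sum_jt_jX_j(\Phi(u))$, then the left translation by $\Phi(u)^{-1}$ carries this vector to $\sum_jt_jX_j(0)=\sum_jt_j\partial_j$. Hence $D_vF(u,u)\xi=(t_1,\dots,t_n)$, and $D_vF(u,u):\mathbb R^p\to T_u$ is an isomorphism. Let $M_u$ be its inverse. On the compact set $K_0\times\{|\xi|=1\}$ the continuous function $|D_vF(u,u)\xi|$ has a positive minimum, so $|M_u|$ is bounded. Also $|\det M_u|^{-1}=|\det D_vF(u,u)|$ (computed with orthonormal bases of $T_u$) is bounded on $K_0$. Writing $G(x,x')=x^{-1}x'$, which is polynomial, $D_vF(u,v)=D_2G(\Phi(u),\Phi(v))\,D\Phi(v)$ is a product of bounded functions that are Lipschitz in $v$, uniformly in $u$. So $D_vF(u,\cdot)$ is Lipschitz with a constant $\Lambda$ independent of $u\in K_0$.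

Since $K_0$ has positive distance from $\partial U$ and $|M_u|$ is bounded, there is $\varepsilon_0$ with $u+M_uy\in U$ for $|y|\le\varepsilon_0$; the segment from $u$ to $u+M_uy$ lies in the ball $U$. As $F(u,u)=0$ and $D_vF(u,u)M_uy=y$,
$$F(u,u+M_uy)-y=\int_0^1\big(D_vF(u,u+sM_uy)-D_vF(u,u)\big)M_uy\,ds ,$$
whose norm is at most $\Lambda|M_uy|^2\le C_1|y|^2$. This is (3). For (4), the map $y\mapsto u+M_uy$ is injective and multiplies $\mathcal L^p$ by $|\det M_u|$, which is bounded below; $\Phi$ is injective with Jacobian bounded below. $\square$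

**Lemma 3 (packing).** Let $\Phi(U)$ be as in Lemma 2, $E\subset\Phi(U)$, $s>0$, $\lambda\ge 1$ and $c'>0$. If $\sigma(\Phi(U)\cap B(x,\lambda r))\ge c'r^s$ for all $x\in E$ and $0<r\le1$, then $\mathcal S^s_\rho(E)<\infty$.

**Proof.** This converts a lower bound on surface measure into an upper bound on Hausdorff measure. Fix $r$ and let $x_1,x_2,\dots\in E$ have mutual distances $>2\lambda r$. The balls $B(x_i,\lambda r)$ are disjoint, so there are at most $\sigma(\Phi(U))/(c'r^s)$ such points. Hence a maximal such family exists, and by maximality the balls $B(x_i,2\lambda r)$ cover $E$. For this cover the sum of the $s$-th powers of the radii is at most $(2\lambda)^s\sigma(\Phi(U))/c'$. Let $r\to0$. $\square$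

### 1.3 Proof of Theorem 1

**Step 1: a box in $S$ inside a small ball.** The aim is the density bound (5) below. Let $\iota=2$, let $\Phi,K_0$ be as in Lemma 2, $u\in K_0$, $x=\Phi(u)$, and $v_i,\alpha_i$ as above for $T=T_u$. Let $0<r\le1$ and consider $y=\sum_iy_iv_i$ with $|y_i|\le c\,r^{\alpha_i}$, where $c\le 1$ and $c\sqrt p\le\varepsilon_0$. The $j$-th coordinate of $v_i$ is at most $1$ in absolute value and vanishes unless $\alpha_i\ge d_j$. Since all $\alpha_i\ge1$ we have $|y|^2\le pc^2r^2$. By (3), the $j$-th coordinate of $x^{-1}\Phi(u+M_uy)$ is at most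
$$\sum_{\alpha_i\ge d_j}c\,r^{\alpha_i}+C_1p\,c^2r^2\le(pc+C_1pc^2)\,r^{d_j},$$
where the last inequality uses $d_j\le2$. Choose $c$ with $pc+C_1pc^2\le A^{-2}$. Then each coordinate is at most $(r/A)^{d_j}$, so $\rho(x,\Phi(u+M_uy))\le r$ by (1) and left invariance. The box has $\mathcal L^p$-measure $\prod_i2c\,r^{\alpha_i}$, so by (4) and (2)
$$\sigma(\Phi(U)\cap B(x,r))\ge c'r^{D_S(x)},\qquad 0<r\le1,\tag{5}$$
with $c'>0$ uniform for $x\in\Phi(K_0)$.

**Step 2: packing.** We now sum over degrees and charts. For an integer $D<d$ the set of $x\in\Phi(K_0)$ with $D_S(x)=D$ has finite $\mathcal S^D_\rho$ measure by Lemma 3 with $\lambda=1$, hence zero $\mathcal S^d_\rho$ measure. As $S$ is second countable, countably many sets $\Phi(K_0)$ cover it, and $D$ takes finitely many values. So $\mathcal S^d_\rho(S\setminus S_d)=0$. $\square$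

## 2. A third layer against a quadratic error

Theorem 1 suggests the following conjecture, posed in "Submanifolds in Carnot groups" (https://cvgmt.sns.it/media/doc/paper/410/thesis.pdf): for every Carnot group of arbitrary step and every $p$-dimensional $\mathbf C^{1,1}$ submanifold $S$ of degree $d$,
$$\mathcal S^d_\rho(S\setminus S_d)=0 .\tag{6}$$

What changes in general? In the proof above the step was used exactly once: the error $C_1|y|^2$, of size $r^2$, was absorbed by $r^{d_j}$ because $d_j\le2$. If some $d_j=3$, an error of size $r^2$ in that coordinate is far larger than the allowed $r^3$. This is not an artifact of the estimate: (5) itself is false in step three. To see this we need a formula that we shall use again.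

If $V(s)$ is a $\mathbf C^1$ curve of central elements of $\mathfrak g$, then $\exp V(s+h)=\exp V(s)\,\exp(V(s+h)-V(s))$. Differentiating at $h=0$,
$$\text{the velocity of }\exp V(s)\text{ is the left-invariant field }V'(s)\text{ evaluated at }\exp V(s).\tag{7}$$

Let $\mathbb G=\mathbb R\times\mathbb E$, let $Y$ span the Lie algebra of the factor $\mathbb R$, and let $S$ be the curve $\exp(tY+t^2X_4)$. Both $Y$ and $X_4$ are central, so the tangent vector is $Y+2tX_4$. The degree is $3$ for $t\ne0$ and $1$ at $t=0$. At the point $0$ of degree $1$, estimate (5) would require surface measure at least $c'r$ in $B(0,r)$. But by (1) a point of $S$ in $B(0,r)$ has $t^2\le (Ar)^3$, that is, $|t|\le (Ar)^{3/2}$, so the surface measure in the ball is at most a constant times $r^{3/2}$ for $r\le 1$. For this curve (6) is still true, since $S\setminus S_d$ is a point; only the method fails. The exponent $\frac32=\frac\iota2$ will return.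

The results we shall prove are these.

**Theorem A.** Let $\mathbb H$ be any Carnot group of step $\iota\ge2$ and let $k,q\ge1$ be integers. Put $p=(k+1)q+1$ and $\mathbb G=\mathbb R^p\times\mathbb H^q$, a Carnot group of step $\iota$. There is a closed embedded $p$-dimensional $\mathbf C^{k,1}$ submanifold $S\subset\mathbb G$ of degree $d=(k+1)q+\iota$ such that, for every homogeneous distance $\rho$ on $\mathbb G$,
$$\mathcal S^{\iota q}_\rho(S\setminus S_d)>0 .$$
Hence, if $\iota\ge k+2$ and $q>\iota/(\iota-k-1)$, then $\iota q>d$ and $\mathcal S^d_\rho(S\setminus S_d)=\infty$.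

With $k=1$, $\iota=3$, $q=4$, $\mathbb H=\mathbb E$ we get $p=9$, $d=11$, $\iota q=12$. So in $\mathbb R^9\times\mathbb E^4$ there is a $9$-dimensional $\mathbf C^{1,1}$ submanifold of degree $11$ with $\mathcal S^{11}_\rho(S\setminus S_d)=\infty$ for every homogeneous distance $\rho$, and the conjecture is false already in step $3$. If $\iota q=d$ one still gets a counterexample, with $\mathcal S^d_\rho(S\setminus S_d)>0$: for $k=1$ take $\iota=3$, $q=3$, $p=7$, $d=9$, or $\iota=4$, $q=2$, $p=5$, $d=8$. For every $k$, each step $\iota\ge k+2$ admits $\mathbf C^{k,1}$ counterexamples. Nothing is claimed about $\mathbf C^\infty$ submanifolds.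

**Theorem B.** Let $S$ be a $\mathbf C^{1,1}$ submanifold of degree $d$ in a Carnot group of step $\iota\ge2$. Then $S\setminus S_d$ has $\sigma$-finite $\mathcal S_\rho^{\iota(d-1)/2}$ measure, so $\dim_\rho(S\setminus S_d)\le\frac\iota2(d-1)$. For each $\iota\ge2$ the constant $\iota/2$ is sharp:
$$\sup\frac{\dim_\rho(S\setminus S_d)}{d(S)}=\frac\iota2,$$
the supremum being over all Carnot groups of step $\iota$, all $\rho$, and all $\mathbf C^{1,1}$ submanifolds $S$.

**Corollary.** The statement "$\mathcal S^d_\rho(S\setminus S_d)=0$ for every $\mathbf C^{1,1}$ submanifold of every Carnot group of step $\iota$" holds if and only if $\iota\le2$.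

**Theorem C.** For $p=1$ (curves) the conjecture holds in every Carnot group.

## 3. Smaller boxes: the upper bound in Theorem B

The repair is suggested by the parabola: if the error is quadratic and must be at most $r^\iota$, then no side of the box may exceed $r^{\iota/2}$.

**Step 1: density.** We prove the analogue of (5). Keep the notation of Section 1.3, now with any $\iota\ge2$, and put $\beta_i=\max(\alpha_i,\iota/2)$. For $0<r\le1$ consider $y=\sum_iy_iv_i$ with $|y_i|\le c\,r^{\beta_i}$, where $c\le1$ and $c\sqrt p\le\varepsilon_0$. Then $|y|^2\le pc^2r^\iota$, because all $\beta_i\ge\iota/2$. The $j$-th coordinate of $v_i$ vanishes unless $\alpha_i\ge d_j$, and $d_j\le\iota$, so by (3) the $j$-th coordinate of $x^{-1}\Phi(u+M_uy)$ is at most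
$$\sum_{\alpha_i\ge d_j}c\,r^{\beta_i}+C_1p\,c^2r^\iota\le\sum_{\alpha_i\ge d_j}c\,r^{\alpha_i}+C_1pc^2r^{\iota}\le(pc+C_1pc^2)\,r^{d_j}.$$
Choose $c$ with $pc+C_1pc^2\le A^{-\iota}$. Since $A\ge1$ and $d_j\le\iota$, each coordinate is at most $(r/A)^{d_j}$, and $\rho(x,\Phi(u+M_uy))\le r$ by (1). By (4),
$$\sigma(\Phi(U)\cap B(x,r))\ge c'r^{\sum_i\beta_i}\ge c'r^{\iota D_S(x)/2},\qquad0<r\le1,\tag{8}$$
with $c'$ uniform for $x\in\Phi(K_0)$. The last inequality uses $r\le1$, formula (2), and $\beta_i\le\frac\iota2\alpha_i$, which holds because $\alpha_i\ge1$ and $\iota\ge2$.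

**Step 2: packing.** This gives the measure bound. For $D\le d-1$, Lemma 3 with $s=\iota D/2$ shows that $\{x\in\Phi(K_0):D_S(x)=D\}$ has finite $\mathcal S^{\iota D/2}_\rho$ measure, hence finite $\mathcal S^{\iota(d-1)/2}_\rho$ measure. Countably many such sets cover $S\setminus S_d$. So $S\setminus S_d$ is $\sigma$-finite for $\mathcal S_\rho^{\iota(d-1)/2}$, and $\dim_\rho(S\setminus S_d)\le\frac\iota2(d-1)<\frac\iota2d$. In particular the supremum in Theorem B is at most $\iota/2$. The opposite inequality will come from Theorem A, in Section 7.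

For $\iota=2$ we recover Theorem 1. For $\iota=3$ the exponent $\frac32(d-1)$ is at least $d$ as soon as $d\ge3$, so the bound does not decide (6).

## 4. Curves: the conjecture holds

Before looking for a counterexample we should know that curves cannot provide one. The gain over (8) is that for a curve the components of degree larger than $d$ vanish identically, so the relevant half is $d/2$ and not $\iota/2$; and there is only one tangent direction to shrink.

**Step 1: shape of the frame.** We need to know how $X_l$ looks in coordinates. Write $X_l=\sum_ja_{jl}\partial_j$, where $a_{jl}(x)$ is the $t$-derivative at $t=0$ of the $j$-th coordinate of $x\cdot\exp(tX_l)$. It is a polynomial, since the product is. As $\delta_r$ is an automorphism, $\delta_r(x\cdot\exp(tX_l))=\delta_rx\cdot\exp(r^{d_l}tX_l)$; differentiating the $j$-th coordinate gives $r^{d_j}a_{jl}(x)=r^{d_l}a_{jl}(\delta_rx)$, that is,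
$$a_{jl}(\delta_rx)=r^{d_j-d_l}a_{jl}(x).\tag{9}$$
Hence $a_{jl}=0$ if $d_j<d_l$. If $d_j=d_l$ it is the constant $a_{jl}(0)=\delta_{jl}$ (Kronecker symbol). If $d_j>d_l$ it is a combination of monomials of weighted degree $d_j-d_l$, and so it involves only coordinates $x_i$ with $d_i\le d_j-d_l<d_j$. (This is standard; see for example Folland–Stein, *Hardy Spaces on Homogeneous Groups*, Ch. 1.)

**Step 2: integrated components are small.** Let $p=1$ and parametrize a piece of $S$ by an injective $\mathbf C^{1,1}$ immersion $\gamma:I\to S$ on a bounded open interval, with $\dot\gamma=\sum_lh_lX_l(\gamma)$. After shrinking $I$ the functions $h_l$ are bounded and Lipschitz, $|\dot\gamma|$ is bounded below and $\sigma(\gamma(I))<\infty$. Let $K_0\subset I$ be a compact interval. The degree at $\gamma(s)$ is the largest $d_l$ with $h_l(s)\ne0$, so $h_l\equiv0$ if $d_l>d$. Let $x=\gamma(s_0)$, $s_0\in K_0$, have degree $\alpha<d$ (so $d\ge2$). Then $h_l(s_0)=0$ whenever $d_l>\alpha$. Put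
$$\beta=\max(\alpha,d/2)<d ,$$
and let $|s|\le c\,r^\beta$ with $0<r\le1$ and $c\in(0,1]$ smaller than the distance from $K_0$ to $\partial I$. With constants $C$ uniform in $s_0\in K_0$ we claim
$$\Big|\int_0^s|h_l(s_0+s')|\,ds'\Big|\le C\,r^{d_l}\quad\text{for all }l.\tag{10}$$
If $d_l\le\alpha$, the integral is at most $C|s|\le Cr^\beta\le Cr^{d_l}$. If $\alpha<d_l\le d$, then $|h_l(s_0+s')|\le C|s'|$, and the integral is at most $Cs^2\le Cr^{2\beta}\le Cr^d\le Cr^{d_l}$. If $d_l>d$, it is $0$.

**Step 3: the curve stays in a ball.** The aim is $|\tilde\gamma_j(s)|\le Cr^{d_j}$ for $\tilde\gamma(s)=x^{-1}\gamma(s_0+s)$ and $|s|\le cr^\beta$. By left invariance $\tilde\gamma$ has the same components $h_l(s_0+s)$ in the frame, so by Step 1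
$$\dot{\tilde\gamma}_j=h_j+\sum_{d_l<d_j}a_{jl}(\tilde\gamma)\,h_l ,\qquad\tilde\gamma(0)=0 .$$
We argue by induction on $d_j$. If $d_j=1$ the sum is empty and (10) gives the claim. In general $a_{jl}$ involves only coordinates of smaller degree, for which the claim holds on the whole interval, and by its weighted homogeneity $|a_{jl}(\tilde\gamma)|\le Cr^{d_j-d_l}$. Hence, by (10), $|\tilde\gamma_j(s)|\le Cr^{d_j}+\sum_{d_l<d_j}Cr^{d_j-d_l}r^{d_l}\le Cr^{d_j}$.

**Step 4: packing.** By (1), $\gamma(s_0+s)\in B(x,C'r)$ for $|s|\le cr^\beta$, with $C'\ge1$ uniform. So $\sigma(\gamma(I)\cap B(x,C'r))\ge c'r^\beta$ for $0<r\le1$. The proof of Lemma 3, with $\lambda=C'$, $s=\beta$ and $\gamma(I)$ in place of $\Phi(U)$, shows that the points of degree $\alpha$ in $\gamma(K_0)$ have finite $\mathcal S^\beta_\rho$ measure. As $\beta<d$, they are $\mathcal S^d_\rho$-null. There are finitely many $\alpha<d$ and countably many pieces, so Theorem C is proved. $\square$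

## 5. Graphs over an abelian factor, and their critical values

We look for a counterexample among the higher-dimensional relatives of the parabola of Section 2. Let $\mathbb H$ be a Carnot group of step $\iota\ge2$ with algebra $\mathfrak h=\mathfrak h_1\oplus\dots\oplus\mathfrak h_\iota$, and let $\mathbb G=\mathbb R^p\times\mathbb H^q$. Its Lie algebra $\mathbb R^p\oplus\mathfrak h^{\oplus q}$ has layers $\mathfrak g_1=\mathbb R^p\oplus\mathfrak h_1^{\oplus q}$ and $\mathfrak g_j=\mathfrak h_j^{\oplus q}$ for $j\ge2$. Brackets between different factors vanish, so $[\mathfrak g_1,\mathfrak g_j]=\mathfrak g_{j+1}$, and $\mathbb G$ is a Carnot group of step $\iota$. Let $Y_1,\dots,Y_p$ be a basis of $\mathbb R^p$, and let $Z_l$ be a fixed nonzero element of $\mathfrak h_\iota$ placed in the $l$-th copy, $1\le l\le q$. All $Y_i$ and $Z_l$ are central and together they are linearly independent; $Y_i$ has degree $1$ and $Z_l$ has degree $\iota$. Complete them to an adapted basis. For a $\mathbf C^{k,1}$ map $\varphi=(\varphi_1,\dots,\varphi_q):\mathbb R^p\to\mathbb R^q$ put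
$$\Psi(y)=\exp\Big(\sum_iy_iY_i+\sum_l\varphi_l(y)Z_l\Big),\qquad S_\varphi=\Psi(\mathbb R^p).$$
In exponential coordinates $S_\varphi$ is the graph of a $\mathbf C^{k,1}$ map over the $Y$-coordinates, so it is a closed embedded $p$-dimensional $\mathbf C^{k,1}$ submanifold.

**Lemma 4.** (a) The degree of $S_\varphi$ at $\Psi(y)$ is $p+(\iota-1)\operatorname{rank}D\varphi(y)$.

(b) If $C\subset\mathbb R^p$ and $\varphi(C)$ contains a cube of side $1$, then $\mathcal S^{\iota q}_\rho(\Psi(C))>0$ for every homogeneous distance $\rho$ on $\mathbb G$.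

**Proof of (a).** By (7), applied to the coordinate curves, $\tau_{S_\varphi}=\bigwedge_{i=1}^p\big(Y_i+\sum_l\partial_i\varphi_l\,Z_l\big)$. Expand. The basis $p$-vectors containing exactly $h$ of the $Z_l$ have degree $p-h+\iota h$, and their coefficients are, up to sign, the $h\times h$ minors of $D\varphi$. The largest $h$ for which some minor is nonzero is the rank.

**Proof of (b).** We transfer Lebesgue measure in $\mathbb R^q$ to $S_\varphi$. Let $P:\mathbb G\to\mathbb R^q$ be the vector of $Z_l$-coordinates. These have degree $\iota$, so by (1) $|P(u)|\le\sqrt q\,N(u)^\iota\le C_*\rho(0,u)^\iota$ with $C_*=\sqrt q\,A^\iota$. All points of $S_\varphi$ lie in the abelian subgroup $\exp(\operatorname{span}\{Y_i,Z_l\})$, on which $P$ is additive. So for $x,x'\in S_\varphi$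
$$|P(x')-P(x)|=|P(x^{-1}x')|\le C_*\,\rho(x,x')^\iota.\tag{11}$$
Let $\Psi(C)$ be covered by countably many $\rho$-balls of radii $r_i$. By (11) the image under $P$ of the part of $\Psi(C)$ in the $i$-th ball has Euclidean diameter at most $C_*(2r_i)^\iota$. A set of diameter $\delta$ lies in a cube of side $2\delta$, so this image has outer Lebesgue measure at most $(2C_*2^\iota r_i^\iota)^q$. Since $P(\Psi(C))=\varphi(C)$ contains a unit cube,
$$1\le(2^{\iota+1}C_*)^q\sum_ir_i^{\iota q},$$
a positive lower bound for $\sum_ir_i^{\iota q}$ over all covers. $\square$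

So let $C$ be a set of critical points with $D\varphi=0$ on $C$, where the degree drops to $p$, and suppose that $\varphi(C)$ is a cube. The points of $\Psi(C)$ have positive $\mathcal S^{\iota q}_\rho$ measure, and to contradict (6) we want $\iota q\ge d$, where $d=p+(\iota-1)h$ and $h$ is the maximal rank of $D\varphi$.

The first attempt is a product. Take a scalar function $f$ on $\mathbb R^{p_1}$ whose values on $\{Df=0\}$ contain an interval of length $1$, and put $\varphi(y^1,\dots,y^q)=(f(y^1),\dots,f(y^q))$ on $\mathbb R^{qp_1}$. The critical values contain a cube. But where all factors have nonzero derivative the rank is $q$, so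
$$d=qp_1+(\iota-1)q=q(\iota+p_1-1)\ge\iota q ,$$
with equality only for $p_1=1$; and $p_1=1$ is excluded by Sard's theorem on the line, which says that critical values of a $\mathbf C^1$ function have measure zero. So $\iota q<d$ always, and positive $\mathcal S^{\iota q}_\rho$ measure says nothing about $\mathcal S^d_\rho$. Here is the obstacle: the product pays $\iota-1$ in degree for each of the $q$ directions it fills.

Nothing forces this payment. The rank at noncritical points may be as small as $1$, and then the degree is only $p+\iota-1$. We are led to ask for a map with $\operatorname{rank}D\varphi\le1$ everywhere, whose values on $\{D\varphi=0\}$ fill a cube in $\mathbb R^q$. With $q=1$ this cannot help, since $p+\iota-1>\iota$ for $p\ge 2$ while $p=1$ is excluded. For large $q$, each unit of $q$ earns $\iota$, so all depends on how large $p$ has to be.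

## 6. A rank-one map whose critical values fill a cube

**Lemma 5.** Let $k,q\ge1$ and $p=(k+1)q+1$. There are a compactly supported map $\varphi:\mathbb R^p\to\mathbb R^q$ of class $\mathbf C^{k,1}$ with $\operatorname{rank}D\varphi\le1$ everywhere, and a compact set $C\subset\{D\varphi=0\}$, such that $\varphi(C)$ is a cube of side $1$ in $\mathbb R^q$.

The mechanism is this. Nest cubes in the domain, each contracted by $1/L$, and match them with subcubes in the target, each contracted by $L^{-(k+1)}$. In a thin shell around each domain cube let $\varphi$ travel along a single straight segment, from the center of the parent target cube to the center of the child. A motion along one segment has rank one, and if all shells are disjoint then at each point at most one motion is under way. At stage $m$ the motion has length of order $L^{-(k+1)m}$ and takes place over a width of order $L^{-m}$, so its $(k+1)$-st derivatives are bounded: this is $\mathbf C^{k,1}$. To tile the target we need $L^{(k+1)q}$ children, and that many cubes of side $1/L$ fit with room to spare in a unit cube of dimension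 $(k+1)q+1$. A concrete case: for $k=q=1$, $p=3$, one can take $L=4$, with $16$ cubes of side $\frac14$ placed in $16$ of the $27$ cells of side $\frac13$, and the interval divided into $16$ parts.

**Proof.** Fix an integer $L\ge3$ with $L^{p-1}\le(L-1)^p$, that is, $L(1-1/L)^p\ge1$; every large $L$ has this property. Let $Q=[0,1]^p$, $R=[0,1]^q$, and $M=L^{(k+1)q}=L^{p-1}$.

**Step 1: contractions in the domain.** We need children of $Q$ with disjoint collars. Divide $Q$ into $(L-1)^p\ge M$ cells of side $\frac1{L-1}$ and choose $M$ of them. In the $a$-th one place the concentric closed cube $Q_a$ of side $\frac1L$, and let $f_a(y)=y/L+b_a$ be such that $f_a(Q)=Q_a$. Let $N_0$ be the open sup-norm neighborhood of $Q$ of radius $\frac1{2(L-1)}$. Then $f_a(N_0)$ is the open neighborhood of $Q_a$ of radius $\frac1{2L(L-1)}$. It is an open cube of side $\frac1L+\frac1{L(L-1)}=\frac1{L-1}$, so it is exactly the interior of the $a$-th cell. Hence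
$$f_a(N_0)\subset\operatorname{int}Q\subset N_0,\qquad f_a(N_0)\cap f_b(N_0)=\emptyset\quad(a\ne b).\tag{12}$$

**Step 2: contractions in the target.** Let $g_a(z)=L^{-(k+1)}z+c_a$, $a=1,\dots,M$, be such that the cubes $g_a(R)$ are the $(L^{k+1})^q=M$ subcubes of side $L^{-(k+1)}$ tiling $R$.

**Step 3: the map.** For a word $w=(a_1,\dots,a_m)$ with letters in $\{1,\dots,M\}$ put $|w|=m$, $f_w=f_{a_1}\circ\dots\circ f_{a_m}$, $g_w=g_{a_1}\circ\dots\circ g_{a_m}$, and let $w^-$ be $w$ without its last letter. Let $z_0$ be the center of $R$, $z_w=g_w(z_0)$ and $z_\emptyset=z_0$. Fix $\eta\in C^\infty_c(N_0)$ with $0\le\eta\le1$ and $\eta=1$ on $Q$, and put $\eta_w=\eta\circ f_w^{-1}$. Define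
$$\varphi=\sum_{m\ge1}\psi_m,\qquad\psi_m=\sum_{|w|=m}\eta_w\,(z_w-z_{w^-}).$$

**Step 4: disjointness.** This is what gives both rank one and the Lipschitz bound. First, if $|w|=|w'|$ and $w\ne w'$, then $f_w(N_0)\cap f_{w'}(N_0)=\emptyset$. Let $v$ be the longest common prefix and $a\ne a'$ the next letters. By the inclusion in (12) the two sets lie in $f_v(f_a(N_0))$ and $f_v(f_{a'}(N_0))$, which are disjoint.

Next, put $A_m=\bigcup_{|w|=m}f_w(N_0\setminus Q)$, the union of the shells of stage $m$. All derivatives of $\eta$ of order at least $1$ vanish on $\operatorname{int}Q$, hence by continuity on $Q$, and they vanish off $N_0$. So $D^j\psi_m=0$ off $A_m$ for all $j\ge1$.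

Finally, $A_m\cap A_{m'}=\emptyset$ for $m<m'$. Suppose $y\in f_w(N_0\setminus Q)\cap f_v(N_0)$ with $|w|=m$ and $|v|=m'$, and let $u$ be the prefix of $v$ of length $m$. By (12), $y\in f_v(N_0)\subset f_u(\operatorname{int}Q)$. If $u=w$, this contradicts $y\notin f_w(Q)$. If $u\ne w$, it contradicts $f_u(N_0)\cap f_w(N_0)=\emptyset$.

**Step 5: regularity.** We show $\varphi\in\mathbf C^{k,1}$. If $|w|=m$ and $a$ is the last letter of $w$, then
$$|z_w-z_{w^-}|=|g_{w^-}(g_a(z_0))-g_{w^-}(z_0)|=L^{-(k+1)(m-1)}|g_a(z_0)-z_0|\le\sqrt q\,L^{k+1}L^{-(k+1)m},$$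
and $|D^j\eta_w|\le L^{jm}\|D^j\eta\|_\infty$. As the $\eta_w$ with $|w|=m$ have disjoint supports,
$$\|D^j\psi_m\|_\infty\le\sqrt q\,L^{k+1}\|D^j\eta\|_\infty\,L^{-(k+1-j)m}.\tag{13}$$
For $j\le k$ this is summable in $m$, so $\varphi\in\mathbf C^k$ and its derivatives up to order $k$ are computed termwise. For $j=k+1$, (13) gives a bound $K$ independent of $m$. Since $D^{k+1}\psi_m$ vanishes off $A_m$ and the sets $A_m$ are disjoint, every partial sum satisfies $\|D^{k+1}\sum_{m\le m_0}\psi_m\|_\infty\le K$. So the functions $D^k\sum_{m\le m_0}\psi_m$ are $K$-Lipschitz, and so is their uniform limit $D^k\varphi$. Every $\eta_w$ with $|w|\ge1$ vanishes off $\operatorname{int}Q$ by (12), so $\varphi$ has compact support.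

**Step 6: rank.** As $k\ge1$, $D\varphi=\sum_mD\psi_m$. At each $y$ at most one $D\psi_m(y)$ is nonzero, and for that $m$ at most one word contributes. So $D\varphi(y)$ is either $0$ or of the form $(z_w-z_{w^-})\otimes D\eta_w(y)$, of rank at most $1$.

**Step 7: the critical set and its image.** Let $C=\bigcap_m\bigcup_{|w|=m}f_w(Q)$, a compact set. Let $y\in C$. For each $m$ there is $w$ with $|w|=m$ and $y\in f_w(Q)$, and then $y\notin f_{w'}(N_0)$ for every other word $w'$ of length $m$. Hence $y\notin A_m$ for every $m$, and $D\varphi(y)=0$. Moreover the word of length $m$ with $y\in f_w(Q)$ is unique, and since $f_w(Q)\subset f_{w^-}(Q)$ these words are nested; so $y$ determines an infinite word $(a_i)$. Write $w_m=(a_1,\dots,a_m)$. Then $\eta_{w_m}(y)=1$ and $\eta_{w}(y)=0$ for the other words of length $m$, so the series telescopes: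
$$\varphi(y)=\sum_{m\ge1}(z_{w_m}-z_{w_{m-1}})=\lim_{m\to\infty}z_{w_m}-z_0 .$$
The limit is the unique point of $\bigcap_mg_{w_m}(R)$, since $z_{w_m}\in g_{w_m}(R)$ and these nested cubes shrink to a point. In particular $\varphi(C)\subset R-z_0$.

Conversely let $z\in R$. As $R=\bigcup_ag_a(R)$, we can choose $a_1$ with $z\in g_{a_1}(R)$, then $a_2$ with $g_{a_1}^{-1}(z)\in g_{a_2}(R)$, and so on; this gives an infinite word with $z\in\bigcap_mg_{w_m}(R)$. The nested compact cubes $f_{w_m}(Q)$ have a common point $y$, which lies in $C$, and by the computation above $\varphi(y)=z-z_0$. So $\varphi(C)=R-z_0$, a cube of side $1$. $\square$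

## 7. The counterexample, the sharp constant, and the threshold $\iota=2$

**Proof of Theorem A.** We put the pieces together. Let $\varphi$ and $C$ be given by Lemma 5 and let $S=S_\varphi\subset\mathbb G=\mathbb R^p\times\mathbb H^q$ as in Section 5. By Lemma 4(a) the degree at $\Psi(y)$ is $p$ if $D\varphi(y)=0$ and $p+\iota-1$ if the rank is $1$; there are no other cases. Since $\varphi(C)$ is a cube, $\varphi$ is not constant, so the second case occurs and
$$d(S)=p+\iota-1=(k+1)q+\iota .$$
As $\iota\ge2$, the points of rank $0$ are exactly those of lower degree, so $S\setminus S_d=\Psi(\{D\varphi=0\})\supset\Psi(C)$. Lemma 4(b) gives, for every homogeneous distance $\rho$,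
$$\mathcal S_\rho^{\iota q}(S\setminus S_d)\ge\mathcal S^{\iota q}_\rho(\Psi(C))>0 .$$

For the last assertion, $\iota q>d=(k+1)q+\iota$ is equivalent to $(\iota-k-1)q>\iota$, and this holds if $\iota\ge k+2$ and $q>\iota/(\iota-k-1)$. Then $\mathcal S_\rho^d(S\setminus S_d)=\infty$, because a finite value would force $\mathcal S^{\iota q}_\rho(S\setminus S_d)=0$. $\square$

For every $\iota\ge2$ there is a group $\mathbb H$ of step $\iota$ to feed into the theorem: the algebra with basis $X,W_1,\dots,W_\iota$ and the only nonzero brackets $[X,W_i]=W_{i+1}$, $1\le i<\iota$. It is a semidirect product of a line acting on an abelian ideal by a nilpotent derivation, with layers $\operatorname{span}\{X,W_1\},\operatorname{span}\{W_2\},\dots,\operatorname{span}\{W_\iota\}$. For $\iota=2,3$ these are the Heisenberg and Engel algebras.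

**End of the proof of Theorem B.** It remains to see that $\iota/2$ cannot be lowered. Let $\iota\ge2$ and apply Theorem A with $k=1$ and any $\mathbb H$ of step $\iota$. For every $q$ it gives a $\mathbf C^{1,1}$ submanifold of degree $d=2q+\iota$ in a group of step $\iota$ with $\mathcal S^{\iota q}_\rho(S\setminus S_d)>0$, hence
$$\frac{\dim_\rho(S\setminus S_d)}{d}\ge\frac{\iota q}{2q+\iota}\longrightarrow\frac\iota2\qquad(q\to\infty).$$
Together with Section 3 the supremum equals $\iota/2$. $\square$

**Proof of the Corollary.** For $\iota=1$ every point has degree $p$ and $S\setminus S_d$ is empty. For $\iota=2$, Theorem B says that $S\setminus S_d$ is $\sigma$-finite for $\mathcal S^{d-1}_\rho$, hence $\mathcal S^d_\rho$-null, as in Theorem 1. For $\iota\ge3$, Theorem A with $k=1$, a group $\mathbb H$ of step $\iota$ and $q>\iota/(\iota-2)$ gives a $\mathbf C^{1,1}$ submanifold of a group of step $\iota$ with $\mathcal S^d_\rho(S\setminus S_d)=\infty$. $\square$
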